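# The homotopy dimension of a complex variety and its affine stratification number

Conventions for the whole talk. A *variety* is a reduced separated scheme of finite type over $\mathbb C$. We identify it with its set of complex points, and topology and sheaves are analytic unless "Zariski" is said. So $X$ means $X(\mathbb C)$: a Hausdorff, locally compact, second countable space, hence metrizable, and locally contractible. We set $\dim\emptyset=-\infty$, and the empty space counts as a finite CW complex of any dimension. Replacing a scheme by its reduction changes neither its complex points nor whether it is affine, so we always work with reduced schemes.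

## 1. Curves: strips in the plane and gluing

A complex curve has real dimension $2$. How many dimensions does a CW model of it need? For $\mathbb P^1=S^2$ the answer is $2$, for $\mathbb G_m\simeq S^1$ it is $1$, for $\mathbb A^1$ it is $0$. We show that affine curves never need more than $1$, and that every curve has a finite model of dimension at most $2$. The tool is a gluing lemma, used throughout.

Recall that the double mapping cylinder of $A\xleftarrow{\varphi} C\xrightarrow{\psi} B$ is $A\sqcup (C\times[0,1])\sqcup B$ with $(c,0)\sim\varphi(c)$ and $(c,1)\sim\psi(c)$. Its homotopy type does not change if $A,B,C$ are replaced by homotopy equivalent spaces and $\varphi,\psi$ by the corresponding maps up to homotopy.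

**Lemma 1.1 (gluing).** Let a metrizable space be the union of open sets $A,B$, where $A$, $B$, $A\cap B$ have the homotopy types of finite CW complexes of dimensions $\le\alpha,\beta,\gamma$. Then $A\cup B$ has the homotopy type of a finite CW complex of dimension $\le\max(\alpha,\beta,\gamma+1)$.

*Proof.* By Hatcher, *Algebraic Topology*, Prop. 4G.2, the natural map from the homotopy colimit of an open cover of a paracompact space to that space is a homotopy equivalence. For the cover $\{A,B\}$ this homotopy colimit is the double mapping cylinder of $A\leftarrow A\cap B\to B$. Replace the three spaces by finite complexes $K_A,K_B,K_{AB}$ of the given dimensions and the two inclusions by cellular maps $K_{AB}\to K_A$, $K_{AB}\to K_B$ in the right homotopy classes. The resulting double mapping cylinder is a finite CW complex. Its cells are those of $K_A$ and $K_B$ and one cell $\sigma\times(0,1)$ for each cell $\sigma$ of $K_{AB}$. $\square$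

**Proposition 1.2.** Let $X\ne\emptyset$ be an affine variety of dimension $d\le1$. Then $X$ has the homotopy type of a finite CW complex of dimension $\le d$.

*Proof.* If $d=0$, then $X$ is a finite set. Let $d=1$.

**Step 1: map to the line.** By Noether normalization there is a finite surjective map $\pi:X\to\mathbb C$. In characteristic $0$ and with $X$ reduced, $\pi$ is finite étale over the complement of a finite set $\Delta$. We may take $\Delta$ nonempty. Thus $\pi$ is a finite covering over $\mathbb C\setminus\Delta$. Write $X_O=\pi^{-1}(O)$ and $X_\delta=\pi^{-1}(\delta)$.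

**Step 2: cut the line into strips.** Rotate the coordinate so that the points $\delta_1,\dots,\delta_k$ of $\Delta$ have distinct, increasing real parts. Cover $\mathbb C$ by open vertical strips $O_1,\dots,O_k$ (half-planes at the two ends, all of $\mathbb C$ if $k=1$) such that $\Delta\cap O_i=\{\delta_i\}$, each $O_i\cap O_{i+1}$ is a strip disjoint from $\Delta$, and $O_i\cap O_l=\emptyset$ for $|i-l|\ge2$.

**Step 3: each $X_{O_i}$ deformation retracts onto the finite set $X_{\delta_i}$.** Write $O,\delta$ for $O_i,\delta_i$, and let $h_s(z)=\delta+(1-s)(z-\delta)$. For $y\in X_O\setminus X_\delta$ the path $s\mapsto h_s(\pi(y))$, $0\le s<1$, stays in $O\setminus\{\delta\}$, because $O$ is convex. It lifts uniquely to a path $s\mapsto H_s(y)$ starting at $y$, and $H$ is continuous on $(X_O\setminus X_\delta)\times[0,1)$. For $y\in X_\delta$ put $H_s(y)=y$ for all $s$.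

We define $H_1$ on the rest. Let $X_\delta=\{x_1,\dots,x_r\}$ and choose disjoint open neighborhoods $M_j\ni x_j$. As $\pi$ is a closed map, there is a disc $D^\circ\subset O$ about $\delta$ with $\pi^{-1}(D^\circ)\subset\bigcup M_j$. The sets $N_j=M_j\cap\pi^{-1}(D^\circ)$ are open and closed in $\pi^{-1}(D^\circ)$. By the same closedness, the sets $N_j\cap\pi^{-1}(D')$, with $D'\subset D^\circ$ a smaller disc about $\delta$, form a neighborhood basis of $x_j$. Since
$$|\pi(H_s(y))-\delta|=(1-s)\,|\pi(y)-\delta|,$$
a lifted path that has entered $\pi^{-1}(D^\circ)$ stays there, hence stays in one $N_j$. Put $H_1(y)=x_j$ for this $j$.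

Continuity at $(y_0,1)$ with $\pi(y_0)\neq\delta$: choose $s_0<1$ with $H_{s_0}(y_0)\in N_j$. For $y$ near $y_0$ we have $H_{s_0}(y)\in N_j$, so $H_s(y)\in N_j$ for all $s\ge s_0$, and $|\pi(H_s(y))-\delta|\le(1-s)|\pi(y)-\delta|$ is small for $s$ near $1$. Continuity at $(x_j,s)$: for $y\in N_j$ we have $H_{s}(y)\in N_j$ and $|\pi (H_{s}(y))-\delta|\le|\pi(y)-\delta|$ for every $s$. So $H$ is a deformation retraction onto $X_\delta$.

**Step 4: glue.** Over the simply connected overlap $O_i\cap O_{i+1}$ the covering is trivial, so $X_{O_i\cap O_{i+1}}$ is a finite disjoint union of contractible strips. Apply Lemma 1.1 successively to $(X_{O_1}\cup\dots\cup X_{O_i})\cup X_{O_{i+1}}$, whose two pieces meet in $X_{O_i\cap O_{i+1}}$. At each stage the bound is $\max(1,0,0+1)=1$. $\square$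

By hand: let $X=\{y^2=z^2-1\}$ and $\pi=z$. Then $\Delta=\{-1,1\}$. Over each strip $X$ contracts to one point, and over the overlap it is two contractible sheets. Two points joined by two arcs form a circle, as they should, since $X\cong\mathbb G_m$ via $z+y$.

**Proposition 1.3.** Every nonempty variety of dimension $\le1$ has the homotopy type of a finite CW complex of dimension $\le2$.

*Proof.* For each irreducible component choose a nonempty affine open subset of $X$ contained in it and disjoint from the other components. Their union $U$ is a disjoint union of finitely many affine open sets, hence affine. It is dense, and $X\setminus U=\{x_1,\dots,x_r\}$ is finite. Choose affine open $V_i\ni x_i$. After passing to a principal open subset, $x_l\notin V_i$ for $l\ne i$. Put $X_i=U\cup V_1\cup\dots\cup V_i$, so $X_r=X$. Since $V_i\setminus\{x_i\}\subset U$ and $x_i\notin X_{i-1}$,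
$$X_{i-1}\cap V_i=V_i\setminus\{x_i\}=V_i\cap U,$$
which is affine because $X$ is separated. By Proposition 1.2, $U$, $V_i$ and $V_i\cap U$ have models of dimension $\le1$. Lemma 1.1 and induction on $i$ give a model of $X_i$ of dimension $\le\max(2,1,1+1)=2$. $\square$

The bound was $\dim X$ for an affine curve and $\dim X+1$ otherwise. The extra $1$ is the price of gluing affine pieces. What is the price in higher dimension?

## 2. From curves to $\operatorname{asn}X+\dim X$

**Definition 2.1.** Let $X$ be separated of finite type over a field. An affine stratification of $X$ is a finite decomposition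
$$X=\bigsqcup_{k=0}^n\bigsqcup_i Y_{k,i},\qquad \overline Y_{k,i}\setminus Y_{k,i}\subset\bigcup_{k'>k,\,j}Y_{k',j},\tag{1}$$
with all $Y_{k,i}$ locally closed and affine. Its length is $n$. The affine stratification number $\operatorname{asn}X$ is the minimum of the lengths of all affine stratifications of $X$.

Empty strata do no harm: deleting them and renumbering the levels can only shorten the stratification.

Examples: $\mathbb P^a=\mathbb A^a\sqcup\mathbb A^{a-1}\sqcup\dots\sqcup\mathbb A^0$ has length $a$. The punctured plane $\mathbb A^2\setminus0=\{x\ne0\}\sqcup\{x=0,y\neq0\}$ has length $1$.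

**Lemma 2.2.**

1. In (1) put $Z_k=\bigcup_{k'\ge k,i}Y_{k',i}$. Each $Z_k$ is closed, $U=X\setminus Z_1$ is affine, and $Z_1$ has an affine stratification of length $n-1$ if $n\ge1$. In particular $\operatorname{asn}X=0$ forces $X$ affine.
2. $\operatorname{asn}X\le\dim X$ for $X\ne\emptyset$.
3. If $f:X'\to X$ is an affine morphism of finite type and $X'\neq\emptyset$, then $X'$ is separated and $\operatorname{asn}X'\le\operatorname{asn}X$.
4. If $X\neq\emptyset$ is covered by $n+1$ affine open sets, then $\operatorname{asn}X\le n$.

*Proof.* (1) By (1), $\overline{Y_{k',i}}\subset Z_{k'}\subset Z_k$ for $k'\ge k$, so $Z_k$ is closed. Each $Y_{0,i}$ is closed in $U$, since $\overline Y_{0,i}\setminus Y_{0,i}\subset Z_1$. So $U$ is a finite disjoint union of closed, hence open and closed, affine subvarieties, and it is affine. Shifting the index by one stratifies $Z_1$ with length $n-1$. If $n=0$, then $X=U$.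

(2) Induct on $\dim X$; dimension $0$ is clear. As in the proof of Proposition 1.3, $X$ has a dense affine open $U$, and $Z=X\setminus U$ has smaller dimension. Take $U$ as level $0$ and the strata of $Z$, levels raised by one.

(3) $X'$ is separated since $f$ is affine and $X$ is separated. The sets $f^{-1}(Y_{k,i})$ are affine since $f$ is affine, and $\overline{f^{-1}(Y)}\setminus f^{-1}(Y)\subset f^{-1}(\overline Y\setminus Y)$.

(4) Let $Y_k=V_k\setminus(V_0\cup\dots\cup V_{k-1})$. It is closed in $V_k$, hence affine. It lies in the closed set $X\setminus(V_0\cup\dots\cup V_{k-1})=\bigcup_{k'\ge k}Y_{k'}$, so (1) holds. $\square$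

So an affine curve has $\operatorname{asn}=0$, a non-affine one has $\operatorname{asn}=1$, and Section 1 says that a variety of dimension at most $1$ has a finite model of dimension $\le\operatorname{asn}X+\dim X$. That this holds always is stated as a conjecture in "Affine Stratification Number and Moduli Space of Curves". It is true.

**Theorem A.** Let $X\ne\emptyset$ be separated of finite type over $\mathbb C$, $a=\operatorname{asn}X$, $d=\dim X$. Then $X(\mathbb C)$ has the homotopy type of a finite CW complex of dimension $\le a+d$.

The proof gives more, and this needs a class of sheaves.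

**Definition 2.3.** A sheaf $F$ of abelian groups on $X$ is weakly constructible (w.c.) if $X$ has a finite partition into Zariski locally closed subsets on each of which $F$ is locally constant. The stalks are arbitrary abelian groups. $\dim\operatorname{supp}F$ denotes the dimension of the set $\{x:F_x\neq0\}$, equivalently of its Zariski closure.

The set $\{F_x\ne0\}$ is constructible. Refine the partition so that its members are irreducible, hence connected in the analytic topology; then the set is a union of members. Every locally constant sheaf is w.c., and so is a skyscraper with stalk $\mathbb Q$. The constant sheaf $\mathbb Z$ on a closed disc, extended by zero to $\mathbb C$, is not w.c.: on the complement of any finite set, which is connected, it has both zero and nonzero stalks.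

**Theorem B.**

1. If $F$ is w.c. on $X$ (arbitrary stalks), then $H^i(X,F)=0$ for $i>\operatorname{asn}X+\dim\operatorname{supp}F$.
2. If $f:X'\to X$ is an affine morphism of finite type (for example a closed immersion) and $X'\ne\emptyset$, then $X'(\mathbb C)$ has the homotopy type of a finite CW complex of dimension $\le\operatorname{asn}X+\dim X'$.
3. For any $X$ and $m\ge3$: $X(\mathbb C)$ is homotopy equivalent to a finite CW complex of dimension $\le m$ if and only if $H^i(X,M)=0$ for all $i>m$ and all locally constant sheaves $M$.
4. For all $0\le a\le d$, $X=\mathbb P^a\times\mathbb G_m^{d-a}$ has $\operatorname{asn}X=a$, $\dim X=d$, and no CW model of dimension $<a+d$. There is no converse: for $a<d$, $\mathbb P^a\times\mathbb A^{d-a}$ also has $\operatorname{asn}=a$ and dimension $d$, but is homotopy equivalent to a finite complex of dimension $2a<a+d$.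

A check by hand: $\mathbb A^2\setminus0\simeq S^3$ has dimension $2$ and $\operatorname{asn}\le1$, and indeed $3\le1+2$.

## 3. Open covers glue, strata do not

**A case where gluing suffices.** Suppose we knew Theorem A for affine varieties, with bound $d$. If $X$ of dimension $d$ is covered by affine open $V_0,\dots,V_n$, then it has a finite model of dimension $\le d+n$. Take $A=V_0$ and $B=V_1\cup\dots\cup V_n$, with $A\cap B=\bigcup_{i\ge1}(V_0\cap V_i)$. The sets $V_0\cap V_i$ are affine, so by induction on $n$ both $B$ and $A\cap B$ have bound $d+n-1$, and Lemma 1.1 gives $\max(d,d+n-1,d+n)=d+n$.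

**Where it stops.** A stratification gives a closed $Z=Z_1$ and an affine open $U=X\setminus Z$. To imitate the gluing, one takes $A=U$ and $B$ a neighborhood of $Z$ that retracts to $Z$. Lemma 1.1 then asks for a model of $A\cap B=B\setminus Z$ of dimension $\le n+d-1$. But $B\setminus Z$ is not a variety, and (1) gives neither an affine neighborhood of a stratum nor a direct hold on its punctured neighborhood.

**The idea.** Let cohomology do the gluing. For $j:U\to X$ the cohomology of punctured neighborhoods of points of $Z$ is recorded by the sheaves $R^qj_*$. They live on varieties, and affineness of $U$ will force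
$$\dim\operatorname{supp}R^qj_*G\le\dim U-q .$$
This is exactly what an induction along the stratification needs. An argument of Wall then turns cohomological dimension $N\ge3$ into a CW model of dimension $N$.

**A second obstruction: coefficients.** Vanishing of $H^i(X,F)$ for $i>a+d$ is quoted in the source for constructible $F$, that is, with finitely generated stalks. Wall's argument needs coefficients such as $\Lambda=\mathbb Z[\pi_1]$. On $\mathbb G_m$ let $L$ be the local system with stalk $\Lambda=\mathbb Z[t,t^{-1}]$ and monodromy $t$. One cannot reach $L$ from constructible sheaves by direct limits, because $L$ has no nonzero constructible subsheaf $S$. Indeed, off a finite set $S$ is locally constant with finitely generated stalks, and these are stable under multiplication by $t$ (use a loop around $0$ that avoids the finite set). If $0\ne f\in S_x\subset\Lambda$, then $f,tf,t^2f,\dots$ are linearly independent over $\mathbb Z$, a contradiction. So $S$ is supported on a finite set, and a section of a locally constant sheaf on $\mathbb G_m$ with finite support is zero. If $L$ were a filtered colimit of constructible sheaves, it would be the union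 of their images, which are constructible subsheaves, hence zero. So we prove the vanishing for arbitrary stalks from the start.

**A third obstruction: $N\le2$.** Wall's argument uses that the $(N-1)$-skeleton already carries $\pi_1$, which fails for $N=2$. For $N\le2$ the pairs $(a,d)$ are $(0,0),(0,1),(1,1)$, done in Section 1, and $(0,2)$, affine surfaces, done in Section 9.

## 4. Working with arbitrary stalks

We use proper base change for locally compact Hausdorff spaces: if $f:Y\to S$ is proper, then $(R^qf_*F)_s=H^q(f^{-1}(s),F)$, and $R^qf_*$ commutes with pull-back along any $S'\to S$.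

**Criterion 4.1.** $F$ is w.c. if and only if every irreducible Zariski closed $T\subset X$ contains a nonempty Zariski open $T^\circ\subset T$ with $F|_{T^\circ}$ locally constant.

*Proof.* If $F$ is w.c., one of the finitely many locally closed pieces meets $T$ in a dense subset. Its trace is locally closed and dense, hence open in $T$. Conversely, use Noetherian induction: if $Z$ is closed and $T$ is a component, then $T^\circ$ minus the other components is a nonempty open subset of $Z$ on which $F$ is locally constant, and its complement in $Z$ is a smaller closed set. $\square$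

So w.c. is a Zariski-local property. It is stable under restriction and under extension by zero from locally closed subvarieties. It is also stable under kernels and cokernels: refine the two partitions, and note that on a small connected open set a map of constant sheaves is given by one homomorphism of groups.

**Lemma 4.2 (finite push-forward).** Let $\pi:X\to Y$ be finite and $F$ w.c. on $X$. Then $\pi_*$ is exact, $H^i(X,F)=H^i(Y,\pi_*F)$, and $\pi_*F$ is w.c.

*Proof.* $\pi$ is proper with finite fibers, so $(\pi_*F)_y=\bigoplus_{x\in\pi^{-1}(y)}F_x$ and $R^q\pi_*F=0$ for $q>0$. This gives the first two claims. Let $T\subset Y$ be irreducible closed. Since $\dim\pi^{-1}(T)\le\dim T$, Criterion 4.1 applied to the components of dimension $\dim T$ gives a closed $Z\subset\pi^{-1}(T)$ with $\dim Z<\dim T$ and $F$ locally constant on $\pi^{-1}(T)\setminus Z$. Over a nonempty Zariski open $T^\circ\subset T\setminus\pi(Z)$ the map $\pi^{-1}(T^\circ)_{red}\to T^\circ$ is finite étale (characteristic $0$), hence a finite (possibly empty) covering. So $\pi_*F|_{T^\circ}$ is locally constant, and Criterion 4.1 applies. $\square$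

**Lemma 4.3 (products with a ball).** Let $Y$ be locally compact Hausdorff, $\bar B$ a compact ball, $\mathrm{pr}:Y\times\bar B\to Y$, and $G$ a sheaf on $Y\times\bar B$ that is constant on each $\{y\}\times\bar B$. For $b\in\bar B$ let $G_b=G|_{Y\times\{b\}}$. Then $G\cong\mathrm{pr}^*G_b$, and pull-back $H^q(Y,G_b)\to H^q(Y\times\bar B,\mathrm{pr}^*G_b)$ is an isomorphism.

*Proof.* By proper base change $(R^q\mathrm{pr}_*G)_y=H^q(\{y\}\times\bar B,G)$. This is $0$ for $q>0$, and for $q=0$ it maps isomorphically to every stalk $G_{(y,b)}$. So $\mathrm{pr}^*\mathrm{pr}_*G\to G$ is an isomorphism on stalks. Restriction to $Y\times\{b\}$ gives $\mathrm{pr}_*G\cong G_b$, and the Leray spectral sequence gives the last claim. $\square$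

The hypothesis holds if $G$ is locally constant on each $\{y\}\times\bar B$, since a locally constant sheaf on a ball is constant.

## 5. Affine varieties have no cohomology above the dimension of the support

**Lemma 5.1.** Let $D\subset\mathbb C$ be a closed disc, $P\subset\operatorname{int}D$ finite and nonempty, $j:D\setminus P\to D$, $L$ locally constant on $D\setminus P$, $F=j_!L$. Then $H^q(D,F)=0$ for $q\ne1$.

*Proof.* **Step 1: cut the disc.** Choose a real linear function $\ell$ taking distinct values on $P=\{p_1,\dots,p_k\}$, numbered in the order of these values. Cut $D$ by lines $\ell=c_i$ into compact convex strips $D_1,\dots,D_k$ with $p_i\in\operatorname{int}D_i$. Let $E_i=D_i\cap D_{i+1}$, a segment missing $P$. Non-consecutive strips are disjoint, so there is an exact sequence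
$$0\to F\to\bigoplus_iF_{D_i}\to\bigoplus_iF_{E_i}\to0,\tag{2}$$
where $F_C$ is the restriction of $F$ to the closed set $C$, extended by zero.

**Step 2: each strip contributes nothing.** Since $D_i$ is compact, $H^q(D_i,F)=H^q_c(D_i\setminus p_i,L)$. As $D_i$ is convex with $p_i$ in its interior, radially $D_i\setminus p_i\cong S^1\times(0,1]$, and $L$ is pulled back from $S^1$. Let $F'$ be the extension by zero of $L$ to $S^1\times[0,1]$. The same group is $H^q(S^1\times[0,1],F')$. The projection to $S^1$ is proper, and the stalks of the direct images of $F'$ are $H^*([0,1],\{0\};A)=0$, where $A$ is a stalk of $L$. So $H^q(D_i,F)=0$ for all $q$.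

**Step 3: conclude.** By (2), $H^q(D,F)\cong\bigoplus_iH^{q-1}(E_i,F)$. On a segment $F$ is constant, so this vanishes for $q\ne1$. $\square$

**Proposition 5.2 (Artin vanishing, arbitrary stalks).** Let $X$ be affine, $F$ w.c. on $X$, $\dim\operatorname{supp}F\le e$. Then $H^i(X,F)=0$ for $i>e$.

*Proof.* Induction on $e$. If $e\le0$, then $F$ is zero or a finite sum of skyscrapers. Let $e\ge1$; by induction we may assume $\dim\operatorname{supp}F=e$.

**Step 1: reduce to $X=\mathbb C^e$.** Replace $X$ by the Zariski closure of the support and push forward by a Noether normalization (Lemma 4.2).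

**Step 2: reduce to a sheaf that vanishes on a hypersurface.** By Criterion 4.1 there is a nonconstant polynomial $f$ with $F$ locally constant off $V=\{f=0\}$. After a linear change of coordinates $f$ is, up to a scalar, monic of degree $\ge1$ in $z_e$. Let $p:\mathbb C^e\to\mathbb C^{e-1}$ forget $z_e$; then $V\to\mathbb C^{e-1}$ is finite and surjective. Let $j:\mathbb C^e\setminus V\to\mathbb C^e$ and $G=j_!j^*F$. From $0\to G\to F\to F_V\to0$ and $H^i(V,F)=0$ for $i>e-1$ (induction), it suffices to show $H^i(\mathbb C^e,G)=0$ for $i>e$.

**Step 3: replace $p$ by a proper map.** Over a relatively compact open ball $B\subset\mathbb C^{e-1}$ choose $R$ with $V\cap p^{-1}(B)\subset B\times\{|z_e|<R\}$, and let $D_R=\{|z_e|\le R\}$. For a ball $B'\subset B$ consider the closed cover of $B'\times\mathbb C$ by $B'\times D_R$ and $B'\times\{|z_e|\ge R\}$. On the second set $G$ is locally constant, and that set deformation retracts to $B'\times\{|z_e|=R\}$, the intersection of the two. So Mayer–Vietoris shows that $H^q(B'\times\mathbb C,G)\to H^q(B'\times D_R,G)$ is an isomorphism. Sheafifying in $B'$,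
$$R^qp_*G|_B=R^q\bar p_*(G|_{B\times D_R}),\qquad\bar p:B\times D_R\to B\ \text{proper}.\tag{3}$$

**Step 4: only $R^1$ survives.** By (3) and proper base change the stalk of $R^qp_*G$ at $b$ is $H^q(D_R,G|_{\{b\}\times D_R})$. The fiber of $V$ over $b$ is finite and nonempty, so Lemma 5.1 gives $R^qp_*G=0$ for $q\ne1$. By Leray, $H^i(\mathbb C^e,G)=H^{i-1}(\mathbb C^{e-1},R^1p_*G)$. This is zero for $i>e$ by induction, provided $R^1p_*G$ is w.c.

**Step 5: $R^1p_*G$ is w.c.** Let $T\subset\mathbb C^{e-1}$ be irreducible closed. There is a nonempty smooth Zariski open $T^\circ\subset T$ over which $(V\cap p^{-1}T)_{red}$ is finite étale. Let $y\in T^\circ$. On a small compact coordinate ball $C\subset T^\circ$ centered at $y$ and contained in a ball $B$ as above, $V\cap p^{-1}(C)$ is the union of the graphs of disjoint sections $s_1,\dots,s_r$. We straighten these graphs. Choose $\rho>0$ so that the closed discs of radius $\rho$ about the $s_i(y)$ are disjoint and inside $\operatorname{int}D_R$, and shrink $C$ so that $|s_i(b)-s_i(y)|<\rho/2$ for $b\in C$. Define a map of $C\times D_R$ over $C$ by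
$$(b,z)\mapsto\Bigl(b,\;z+\bigl(1-|z-s_i(y)|/\rho\bigr)\bigl(s_i(b)-s_i(y)\bigr)\Bigr)$$
for $z$ in the $i$-th disc, and by the identity elsewhere. For fixed $b$ this is the restriction of a map $\mathbb C\to\mathbb C$ of the form identity plus a map $u$. On each disc $u$ has Lipschitz constant $\le\frac12$, and it vanishes on the boundaries and outside. Cutting a segment where it crosses the boundary circles shows that $u$ has Lipschitz constant $\le\frac12$ on $\mathbb C$. So identity plus $u$ is a homeomorphism of $\mathbb C$. A point of the $i$-th disc at distance $t$ from the center goes to distance at most $t+(\rho-t)/2\le\rho$, so discs are preserved, and so is $D_R$. Thus we have a continuous bijection of the compact space $C\times D_R$, hence a homeomorphism. It carries $C\times\{s_i(y)\}$ to the graph of $s_i$.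

Under this homeomorphism $G|_{C\times D_R}$ becomes the extension by zero of a locally constant sheaf on $C\times(D_R\setminus\{s_i(y)\}_i)$. By Lemma 4.3 that sheaf is pulled back from the second factor. So $G|_{C\times D_R}$ corresponds to the pull-back of its restriction to $\{y\}\times D_R$, and by (3) and proper base change $R^1p_*G|_C$ is constant. Hence $R^1p_*G$ is locally constant on $T^\circ$, and Criterion 4.1 applies. $\square$

## 6. Direct images from an affine open set

We now prove the support estimate announced in Section 3. Two examples show what is at stake. For $U=\mathbb C\setminus0\subset\mathbb C$ we have $R^1j_*\mathbb Z=\mathbb Z_0$, with support of dimension $0=1-1$. For the non-affine $U=\mathbb C^2\setminus0\subset\mathbb C^2$, the stalk of $R^3j_*\mathbb Z$ at $0$ is $H^3(S^3)=\mathbb Z$, although $2-3<0$. So affineness must be used.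

The plan is to slice by a generic fiber of a map to $\mathbb C^m$, so that the support becomes finite, and then use Proposition 5.2. Slicing requires that $R^qj_*$ commute with restriction to a generic fiber.

We use two standard facts. Finite algebraic Whitney stratifications adapted to finitely many constructible subsets exist (Whitney 1965; Verdier 1976). And Thom's first isotopy lemma (Mather, *Notes on topological stability*) says that a proper map from a Whitney stratified set whose restriction to each stratum is a submersion is locally trivial, by homeomorphisms preserving the strata.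

**Lemma 6.1 (generic triviality).** Let $X$ be affine, $\mathcal P$ a finite partition of $X$ into Zariski locally closed sets, $p:X\to\mathbb C^m$ regular, $X_w=p^{-1}(w)$. There is a nonempty Zariski open $W\subset\mathbb C^m$ such that every $w\in W$ has a ball neighborhood $B\subset W$ and a homeomorphism $h:X_w\times B\to p^{-1}(B)$ over $B$ with $h(x,w)=x$ and $h((P\cap X_w)\times B)=P\cap p^{-1}(B)$ for all $P\in\mathcal P$.

*Proof.* Let $X\subset\mathbb C^M$ be closed. By the graph of $p$, embed $X$ in $\mathbb C^M\times\mathbb C^m\subset\mathbb P^M\times\mathbb C^m$, with closure $\bar X$. Then $X$ is open in $\bar X$, and $\bar X\to\mathbb C^m$ is proper. Take a finite algebraic Whitney stratification of $\bar X$ for which all $P\in\mathcal P$, hence $X$, are unions of strata. By generic smoothness there is a nonempty Zariski open $W$ over which every stratum maps submersively or has empty preimage. Thom's lemma over $W$ gives local trivializations preserving strata. Restrict them to $X$, and compose with the inverse of the homeomorphism on the fiber over $w$ to get $h(x,w)=x$. $\square$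

For instance, $p=x$ on $X=\{xy=1\}$ has empty fiber over $0$ and fiber one point elsewhere, so $W$ must omit $0$. This change happens at infinity, which is why the proof stratifies $\bar X$.

**Proposition 6.2.** Let $X$ be affine, $j:U\to X$ a Zariski open immersion, $G$ w.c. on $U$.

(a) $R^qj_*G$ is w.c.

(b) For $p:X\to\mathbb C^m$ regular there is a nonempty Zariski open $W\subset\mathbb C^m$ such that $(R^qj_*G)|_{X_w}\cong R^q(j_w)_*(G|_{U_w})$ for all $w\in W$, $q\ge0$, where $j_w:U_w=U\cap X_w\to X_w$.

*Proof.* **Step 1: a product structure for $G$.** Let $\mathcal P$ be a partition having $X\setminus U$ as a union of members, with $G$ locally constant on the members in $U$. Take $W$ from Lemma 6.1, $w\in W$, and a closed ball $\bar B$ centered at $w$ inside the ball of that lemma. Via $h$, identify $p^{-1}(\bar B)=X_w\times\bar B$ and $p^{-1}(\bar B)\cap U=U_w\times\bar B$. Each $\{u\}\times\bar B$ lies in one member of $\mathcal P$, so $G$ is constant on it. Lemma 4.3 gives $G\cong\mathrm{pr}^*G_w$ on $U_w\times\bar B$, with $G_w=G|_{U_w}$.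

**Step 2: compare stalks.** Let $x\in X_w$ and $b\in\operatorname{int}\bar B$. The sets $N\times\bar B''$, with $N\ni x$ open in $X_w$ and $\bar B''\subset\operatorname{int}\bar B$ a closed ball centered at $b$, are cofinal among the neighborhoods of $(x,b)$. By Lemma 4.3,
$$H^q\bigl((N\cap U_w)\times\bar B'',\mathrm{pr}^*G_w\bigr)=H^q(N\cap U_w,G_w).$$
In the limit over $N$ and $\bar B''$ the left side is the stalk of $R^qj_*G$ at $(x,b)$ and the right side is the stalk of $R^q(j_w)_*G_w$ at $x$. So over $\operatorname{int}\bar B$ the base change map
$$\mathrm{pr}^*R^q(j_w)_*G_w\to R^qj_*G\tag{4}$$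
is an isomorphism, where $\mathrm{pr}$ is now the projection to $X_w$. Restricting to $b=w$ proves (b).

**Step 3: proof of (a).** Let $T\subset X$ be irreducible closed of dimension $m$. As $X$ is affine, a Noether normalization of $T$ extends to $p:X\to\mathbb C^m$. Refine $\mathcal P$ so that $T$ is a union of members. In the product structure $T\cap p^{-1}(\bar B)=T_w\times\bar B$, where $T_w=T\cap X_w$ is finite. By (4), $R^qj_*G$ is constant on each $\{t\}\times\operatorname{int}\bar B$, $t\in T_w$. So it is locally constant on $T\cap p^{-1}(W)$, a nonempty Zariski open subset of $T$. Apply Criterion 4.1. $\square$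

**Proposition 6.3.** Let $X$ be affine, $j:U\to X$ the inclusion of an affine Zariski open subset, $\dim U\le e$, $G$ w.c. on $U$. Then $\dim\operatorname{supp}R^qj_*G\le e-q$ for all $q\ge0$. (For $q>e$ this means $R^qj_*G=0$.)

*Proof.* Induction on $e$; if $U=\emptyset$ there is nothing to prove, so let $e\ge0$.

**Step 1: positive-dimensional support, by slicing.** Let $T$ be an irreducible component of the Zariski closure of the constructible set $\{x:(R^qj_*G)_x\ne0\}$, and suppose $m=\dim T\ge1$. This set is dense in $T$, so there is a nonempty Zariski open $T^\circ\subset T$ on which all stalks are nonzero. Choose $p:X\to\mathbb C^m$ with $p|_T$ finite and surjective. The following hold for all $w$ in a nonempty Zariski open subset of $\mathbb C^m$: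

* Proposition 6.2(b) holds at $w$;
* $\emptyset\ne T_w\subset T^\circ$, because $\dim p(T\setminus T^\circ)<m$;
* $\dim U_w\le e-m$, with $U_w=\emptyset$ if $e<m$, because each component of $U$ either dominates $\mathbb C^m$ or misses a generic fiber.

For such $w$, $R^q(j_w)_*(G|_{U_w})\neq0$, so $U_w\ne\emptyset$. Moreover $U_w$ is affine and open in the affine $X_w$. As $e-m<e$, induction gives $0\le e-m-q$, that is, $m\le e-q$. Hence
$$\dim\operatorname{supp}R^qj_*G\le\max(e-q,0)\quad\text{for all }q.\tag{5}$$

**Step 2: isolated points, by global vanishing.** For $q\le e$, (5) is the claim. Let $q>e$; by (5) the support of $R^qj_*G$ is finite. In the Leray spectral sequence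
$$E_2^{s,t}=H^s(X,R^tj_*G)\Rightarrow H^{s+t}(U,G)$$
Proposition 5.2 (applicable by Proposition 6.2(a)) and (5) give $E_2^{s,t}=0$ whenever $s\ge1$ and $s+t>e$, since then $s>\max(e-t,0)$. A differential out of $E_r^{0,q}$ lands in $E_r^{r,q-r+1}$, where $s=r\ge2$ and $s+t=q+1>e$; so it is zero. No differentials come in. Therefore $H^0(X,R^qj_*G)=E_\infty^{0,q}$ is a quotient of $H^q(U,G)$, which is $0$ by Proposition 5.2 on the affine $U$. A sheaf with finite support and no global sections is zero. $\square$

## 7. Vanishing along a stratification

Recall local cohomology for closed $Z\subset X$ and $j:U=X\setminus Z\to X$: $H^i_Z(X,-)$ are the derived functors of "sections supported in $Z$", and $\mathcal H^q_Z(F)$ is the sheaf associated to $V\mapsto H^q_{Z\cap V}(V,F)$, which vanishes on $U$. One has the exact sequence and the spectral sequence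
$$H^i_Z(X,F)\to H^i(X,F)\to H^i(U,F),\qquad E_2^{p,q}=H^p(Z,\mathcal H^q_Z(F))\Rightarrow H^{p+q}_Z(X,F),\tag{6}$$
together with
$$0\to\mathcal H^0_Z(F)\to F\to j_*(F|_U)\to\mathcal H^1_Z(F)\to0,\qquad\mathcal H^q_Z(F)\cong R^{q-1}j_*(F|_U)\ (q\ge2).\tag{7}$$
Example: for $X=\mathbb P^1$, $Z=\{\infty\}$, $F=\mathbb Z$, the only nonzero $\mathcal H^q_Z$ is $\mathcal H^2_Z=R^1j_*\mathbb Z$, with stalk $\mathbb Z$ at $\infty$. It produces $H^2(\mathbb P^1)=\mathbb Z$.

**Proposition 7.1.** Let $X$ have an affine stratification of length $n$, and let $F$ be w.c. on $X$ with $\dim\operatorname{supp}F\le e$. Then $H^i(X,F)=0$ for $i>n+e$.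

*Proof.* **Step 1: reduce to $\dim X\le e$.** A closed subvariety $X'$ inherits the affine stratification $Y_{k,i}\cap X'$ (empty strata allowed). So we may replace $X$ by the Zariski closure of the support.

**Step 2: start the induction on $n$.** Let $Z=Z_1$ and $U=X\setminus Z$ as in Lemma 2.2(1). If $n=0$, then $X=U$ is affine and Proposition 5.2 applies. Let $n\ge1$, so $Z$ has an affine stratification of length $n-1$.

**Step 3: the estimates hold for $j:U\to X$.** As $X$ is separated, $U\cap V$ is affine for each affine open $V\subset X$. The conclusions of Propositions 6.2(a) and 6.3 are Zariski-local on $X$, so they hold for $j$. By (7) all $\mathcal H^q_Z(F)$ are w.c.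

**Step 4: count degrees.** Let $p+q>n+e$. If $q\ge2$, then $\dim\operatorname{supp}\mathcal H^q_Z(F)\le e-q+1$ by Proposition 6.3, and $p>n+e-q=(n-1)+(e-q+1)$, so $E_2^{p,q}=0$ by induction. If $q\le1$, then $p\ge n+e+1-q\ge n+e>(n-1)+e$, so $E_2^{p,q}=0$ by induction, because $\dim Z\le e$. Hence $H^i_Z(X,F)=0$ for $i>n+e$. Also $H^i(U,F)=0$ for $i>e$ by Proposition 5.2. By (6), $H^i(X,F)=0$ for $i>n+e$. $\square$

## 8. Finite complexes and Wall's argument

We use semialgebraic triangulation (Bochnak–Coste–Roy, *Real algebraic geometry*, Ch. 9): a compact semialgebraic set can be triangulated by a finite complex so that finitely many given closed semialgebraic subsets become subcomplexes. Recall that a subcomplex $K_0\subset K$ is *full* if a simplex with all vertices in $K_0$ lies in $K_0$; a barycentric subdivision makes any subcomplex full.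

**Lemma 8.1.** For every variety $X$, the space $X$ has the homotopy type of a finite CW complex.

*Proof.* If $X$ is affine, take its closure $\bar X$ in a projective space and triangulate the pair $(\bar X,\bar X\setminus X)$ as $(K,K_0)$ with $K_0$ full. For a point of $K\setminus K_0$ let $\lambda<1$ be the sum of its barycentric coordinates at vertices of $K_0$. Let these coordinates go linearly to $0$ and scale the others up accordingly. This deformation retracts $K\setminus K_0$ onto the subcomplex spanned by the vertices not in $K_0$.

In general let $X=V_0\cup\dots\cup V_r$ with $V_i$ affine open, and induct on $r$. Use Lemma 1.1 with $A=V_0$, $B=V_1\cup\dots\cup V_r$, $A\cap B=\bigcup_{i\ge1}(V_0\cap V_i)$; the $V_0\cap V_i$ are affine since $X$ is separated. $\square$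

Lemma 8.1 gives no good control of the dimension. That comes from Wall, *Finiteness conditions for CW-complexes*, Ann. of Math. 81 (1965).

**Lemma 8.2.** Let $K$ be a connected finite CW complex, $n\ge3$, and $H^i(K;M)=0$ for all $i>n$ and all local coefficient systems $M$. Then $K$ is homotopy equivalent to a finite CW complex of dimension $\le n$.

*Proof.* Let $N=\dim K>n$; otherwise there is nothing to prove. Let $\Lambda=\mathbb Z[\pi_1K]$ and let $C_*=C_*(\tilde K)$ be the cellular chains of the universal cover, finitely generated free over $\Lambda$. Then $H^i(K;M)=H^i(\operatorname{Hom}_\Lambda(C,M))$.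

**Step 1: strip off the top chain groups.** The identity of $C_N$ is a cocycle in $\operatorname{Hom}_\Lambda(C_N,C_N)$. As $H^N(K;C_N)=0$, it is a coboundary: $s\partial_N=\mathrm{id}$ for some $s:C_{N-1}\to C_N$. (The coefficient module is a free $\Lambda$-module. This is why arbitrary stalks are needed.) So $\partial_N$ is split injective, and $C'_{N-1}=C_{N-1}/\partial C_N$ satisfies $C'_{N-1}\oplus C_N\cong C_{N-1}$; it is finitely generated and stably free. The complex $C$ is chain equivalent to $C'_{N-1}\to C_{N-2}\to\dots\to C_0$, because the quotient map is a quasi-isomorphism of bounded complexes of projectives. Repeat this with the new complex, with coefficients in its top module, down to degree $n$. The result: $0\to C_N\to\dots\to C_{n+1}\to C_n$ is exact, and $P=C_n/\partial C_{n+1}$ is finitely generated stably free,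
$$P\oplus\Lambda^r\cong\Lambda^s.\tag{8}$$
Hence $H_i(\tilde K,\tilde K^{(n-1)})$ is $P$ for $i=n$ and $0$ otherwise. Here $\pi_1K^{(n-1)}=\pi_1K$ since $n-1\ge2$, so the preimage $\tilde K^{(n-1)}$ of $K^{(n-1)}$ is its universal cover.

**Step 2: make the relative homology free.** Let $L=K^{(n-1)}\vee\bigvee_rS^{n-1}$, mapped to $K$ by the inclusion and by the constant map on the spheres. This is an isomorphism on $\pi_1$, since $n-1\ge2$. Replacing $K$ by a mapping cylinder, view $L\subset K$. The group $H_i(\tilde L,\tilde K^{(n-1)})$ is $\Lambda^r$ for $i=n-1$ and $0$ otherwise. The exact sequence of the triple $(\tilde K,\tilde L,\tilde K^{(n-1)})$ gives $H_i(\tilde K,\tilde L)=0$ for $i\ne n$ and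
$$0\to P\to H_n(\tilde K,\tilde L)\to\Lambda^r\to0 .$$
This splits, so $H_n(\tilde K,\tilde L)\cong P\oplus\Lambda^r\cong\Lambda^s$ by (8).

**Step 3: attach $n$-cells.** $\tilde L$ and $\tilde K$ are simply connected, so by relative Hurewicz $\pi_n(K,L)\cong H_n(\tilde K,\tilde L)\cong\Lambda^s$. Attach $s$ cells of dimension $n$ to $L$ along the boundaries of maps $(D^n,S^{n-1})\to(K,L)$ representing a $\Lambda$-basis, and extend $L\to K$ over the cells by these maps. We get $L'\to K$ with $L'$ finite of dimension $\le n$. It is an isomorphism on $\pi_1$, since $n\ge3$, and $H_n(\tilde L',\tilde L)\to H_n(\tilde K,\tilde L)$ is an isomorphism by construction. All other relative groups vanish, so by the five lemma $\tilde L'\to\tilde K$ is a homology isomorphism. By Whitehead, $L'\simeq K$. $\square$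

## 9. Affine surfaces

**Lemma 9.1.** Let $X$ be an affine variety of dimension $2$. Then $X$ has the homotopy type of a finite CW complex of dimension $\le2$.

The proof follows Proposition 1.2, with curves as fibers in place of finite sets. The new point is to retract a neighborhood of a special fiber onto it, since the map to the line is no longer proper. Besides triangulation we use Hardt triviality (Bochnak–Coste–Roy, Ch. 9): a continuous semialgebraic function is trivial over each of finitely many open intervals covering the line up to finitely many points.

*Proof.* **Step 1: fiber $X$ by curves.** Let $X\subset\mathbb C^M$ be closed, $\pi:X\to\mathbb C^2$ finite surjective. There is a curve $V=\{f=0\}\subset\mathbb C^2$, $f$ nonconstant, such that $X\setminus\pi^{-1}V\to\mathbb C^2\setminus V$ is a finite covering. Choose linear coordinates such that $V$ is finite over $\mathbb C$ via $z_1$, and put $\rho=z_1\circ\pi$. By Lemma 6.1 there is a finite set $\Delta\subset\mathbb C$, which we take nonempty, such that $\rho$ is a fiber bundle over $\mathbb C\setminus\Delta$. Each fiber $X_z=\rho^{-1}(z)$ is affine and finite over $\{z\}\times\mathbb C$,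 so of dimension $\le1$. By Proposition 1.2 it has a finite model of dimension $\le1$. Write $X_O=\rho^{-1}(O)$.

**Step 2: the inclusion $X_\delta\to X_{D^\circ}$ is a homotopy equivalence for $\delta\in\Delta$ and all sufficiently small open discs $D^\circ$ centered at $\delta$.** Let $D_\eta$ be a closed disc of radius $\eta$ about $\delta$. Choose $R$ with $V\cap(D_\eta\times\mathbb C)\subset\{|z_2|<R\}$, and put $K=\pi^{-1}(D_\eta\times\{|z_2|\le R\})$, a compact semialgebraic set. Let $g=|\rho-\delta|$, $K_{<\epsilon}=\{x\in K:g(x)<\epsilon\}$, $K_0=\{x\in K:g(x)=0\}$.

*(α) The compact part: for small $\epsilon$, $K_0\to K_{<\epsilon}$ is a homotopy equivalence.* By Hardt triviality there are $\epsilon_0\le\eta$ and a space $\Phi$ with $g^{-1}((0,\epsilon_0))\cap K\cong\Phi\times(0,\epsilon_0)$ over $(0,\epsilon_0)$. For $\epsilon'<\epsilon<\epsilon_0$ apply the homotopy $c_s(t)=(1-s)t+s\min(t,\epsilon'/2)$ to the second coordinate, and extend it by the identity on $K_0$. It is continuous, because it is the identity on $K_{<\epsilon'/2}$. It never increases $g$, and it ends inside $K_{<\epsilon'}$. So $K_{<\epsilon'}\to K_{<\epsilon}$ is a homotopy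 equivalence.

Triangulate $(K,K_0)$ with $K_0$ full, and let $\lambda$ be the sum of the barycentric coordinates at vertices of $K_0$. The sets $N_t=\{\lambda>1-t\}$, $0<t<1$, deformation retract to $K_0$. They form a neighborhood basis of $K_0$, and so do the $K_{<\epsilon}$, by compactness. Choose successively $t_1$, $\epsilon_1<\epsilon_0$, $t_2$, $\epsilon_2$ with
$$K_{<\epsilon_2}\subset N_{t_2}\subset K_{<\epsilon_1}\subset N_{t_1}.$$
The inclusions $K_{<\epsilon_2}\to K_{<\epsilon_1}$ and $N_{t_2}\to N_{t_1}$ are homotopy equivalences, so by the two-out-of-six property all three displayed inclusions are. As $K_0\to N_{t_1}$ is an equivalence, so is $K_0\to K_{<\epsilon_1}$, and hence $K_0\to K_{<\epsilon}$ for every $\epsilon<\epsilon_0$.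

*(β) The part near infinity.* Let $D^\circ$ have radius $\epsilon<\epsilon_0$. Over $D^\circ\times\{|z_2|\ge R\}$ the map $\pi$ is a covering. The radial deformation of $\{|z_2|\ge R\}$ onto $\{|z_2|=R\}$, with $z_1$ fixed, lifts to $X$. The lift is stationary over $|z_2|=R$, because constant paths lift to constant paths. Glued with the identity over $|z_2|\le R$, it deforms $X_{D^\circ}$ onto $K_{<\epsilon}$, preserving $\rho$, hence also $X_\delta$ onto $K_0$. The composites $K_0\to K_{<\epsilon}\to X_{D^\circ}$ and $K_0\to X_\delta\to X_{D^\circ}$ agree. All maps but $X_\delta\to X_{D^\circ}$ are known to be equivalences, so it is one too.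

**Step 3: pass from the small disc to a whole strip.** Choose strips $O_1,\dots,O_k$ for $\Delta=\{\delta_1,\dots,\delta_k\}$ as in Step 2 of Proposition 1.2, after a rotation of $z_1$. Let $D_i^\circ\subset O_i$ be a disc about $\delta_i$ as in Step 2, of radius $\epsilon$. On $O_i\setminus\delta_i$ consider the radial homotopy
$$h_s(z)=\delta_i+\Bigl[(1-s)+s\min\bigl(1,\tfrac{\epsilon}{2|z-\delta_i|}\bigr)\Bigr](z-\delta_i).$$
The bracket lies in $(0,1]$, so $h_s$ stays in the convex set $O_i$, avoids $\delta_i$ and preserves $D_i^\circ\setminus\delta_i$; and $h_1$ lands in $D_i^\circ\setminus\delta_i$. A fiber bundle over a paracompact base is a Hurewicz fibration, so $h_s\circ\rho$ lifts to a homotopy $H_s$ of $X_{O_i\setminus\delta_i}$ with $H_0=\mathrm{id}$. Then $H_1$ maps into $X_{D_i^\circ\setminus\delta_i}$ and all $H_s$ preserve $X_{D_i^\circ\setminus\delta_i}$. So $H_1$ is a homotopy inverse of the inclusion $X_{D_i^\circ\setminus\delta_i}\to X_{O_i\setminus\delta_i}$.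

The space $X_{O_i}$ is covered by the open sets $X_{D_i^\circ}$ and $X_{O_i\setminus\delta_i}$, with intersection $X_{D_i^\circ\setminus\delta_i}$. Compare the double mapping cylinder of
$$X_{D_i^\circ}\leftarrow X_{D_i^\circ\setminus\delta_i}\to X_{O_i\setminus\delta_i}$$
with that of $X_{D_i^\circ}\leftarrow X_{D_i^\circ\setminus\delta_i}\xrightarrow{\mathrm{id}}X_{D_i^\circ\setminus\delta_i}$. The inclusion of the second in the first is a homotopy equivalence. The first is equivalent to $X_{O_i}$ by Hatcher 4G.2, and the second retracts to $X_{D_i^\circ}$. So $X_{D_i^\circ}\to X_{O_i}$ is a homotopy equivalence, and with Step 2, $X_{O_i}\simeq X_{\delta_i}$.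

**Step 4: glue.** Over the contractible set $O_i\cap O_{i+1}$ the bundle is trivial, so $X_{O_i\cap O_{i+1}}$ is homotopy equivalent to a fiber. All $X_{O_i}$ and $X_{O_i\cap O_{i+1}}$ thus have finite models of dimension $\le1$. Apply Lemma 1.1 successively to $(X_{O_1}\cup\dots\cup X_{O_i})\cup X_{O_{i+1}}$, whose pieces meet in $X_{O_i\cap O_{i+1}}$. The bound is $\max(2,1,1+1)=2$ at each stage. $\square$

## 10. Proof of the bound $\operatorname{asn}X+\dim X$

*Proof of Theorem A.* Let $N=a+d$.

**Case $N\ge3$.** Every locally constant sheaf on $X$ is w.c. By Proposition 7.1 with $n=a$, $e=d$, its cohomology vanishes in degrees $>N$. By Lemma 8.1, $X$ has finitely many connected components, each homotopy equivalent to a connected finite complex $K$. A local coefficient system $M$ on $K$ corresponds to a representation of $\pi_1$, hence (as $X$ is locally contractible) to a locally constant sheaf on the component. This extends by zero on the other components to a locally constant sheaf on $X$. Sheaf cohomology with locally constant coefficients is homotopy invariant and on CW complexes agrees with cellular cohomology with local coefficients. So $H^i(K;M)=0$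 for $i>N$ and all $M$. By Lemma 8.2 with $n=N$, each component is homotopy equivalent to a finite complex of dimension $\le N$.

**Case $N\le2$.** By Lemma 2.2(2), $a\le d$, so $(a,d)\in\{(0,0),(0,1),(0,2),(1,1)\}$. If $a=0$, then $X$ is affine by Lemma 2.2(1), and Proposition 1.2 (for $d\le1$) or Lemma 9.1 (for $d=2$) gives a finite model of dimension $\le d=N$. If $(a,d)=(1,1)$, Proposition 1.3 gives one of dimension $\le2=N$. $\blacksquare$

## 11. Affine morphisms, detection by cohomology, and sharpness

*Proof of Theorem B.*

**Part 1.** This is Proposition 7.1 with $n=\operatorname{asn}X$.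

**Part 2.** By Lemma 2.2(3), $X'$ is separated and $\operatorname{asn}X'\le\operatorname{asn}X$. Theorem A for $X'$ gives a finite model of dimension $\le\operatorname{asn}X'+\dim X'\le\operatorname{asn}X+\dim X'$.

**Part 3.** A finite complex of dimension $\le m$ has no cohomology with local coefficients above degree $m$; this is "only if". For "if", apply Lemma 8.1, and then Lemma 8.2 with $n=m\ge3$ to each component, exactly as in the case $N\ge3$ of Section 10.

**Part 4.** Stratify $\mathbb P^a=\bigsqcup_{k=0}^a\mathbb A^{a-k}$ with $\overline{\mathbb A^{a-k}}=\mathbb P^{a-k}$. Multiplying by $\mathbb G_m^{d-a}$, respectively $\mathbb A^{d-a}$, gives affine stratifications of length $a$, so $\operatorname{asn}\le a$ in both cases.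

The space $\mathbb P^a\times\mathbb G_m^{d-a}\simeq\mathbb P^a(\mathbb C)\times(S^1)^{d-a}$ is equivalent to a compact orientable manifold of dimension $2a+(d-a)=a+d$. Its cohomology $H^{a+d}(\,\cdot\,;\mathbb Q)$ is nonzero, so there is no CW model of dimension $<a+d$. Theorem A then forces $a+d\le\operatorname{asn}X+d$, so $\operatorname{asn}X=a$.

For $\mathbb P^a\times\mathbb A^{d-a}$: since $H^{2a}(\mathbb P^a;\mathbb Q)\ne0$, Theorem A gives $2a\le\operatorname{asn}\mathbb P^a+a$. As $\mathbb P^a$ is a closed subvariety of $\mathbb P^a\times\mathbb A^{d-a}$, Lemma 2.2(3) gives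
$$a\le\operatorname{asn}\mathbb P^a\le\operatorname{asn}(\mathbb P^a\times\mathbb A^{d-a})\le a .$$
This space has dimension $d$ and is homotopy equivalent to $\mathbb P^a(\mathbb C)$, a finite complex of dimension $2a$, and $2a<a+d$ when $a<d$. $\blacksquare$
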